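# Navier–Stokes with a bounded critical Besov norm: from right-sided regularity at every time to $L^s_{\rm loc}([0,T);L^q)$

## 1. The theorem and its vocabulary

**Theorem 1.** Let $\Omega\subseteq\mathbb R^3$ be a bounded domain with smooth boundary, let $0<T\le\infty$, $u_0\in L^2_\sigma(\Omega)$, and let $2<s<\infty$, $3<q<\infty$ with $\frac2s+\frac3q=1$. Let $u$ be a weak solution of
$$u_t-\Delta u+(u\cdot\nabla)u+\nabla p=0,\quad \operatorname{div}u=0\ \text{ in }(0,T)\times\Omega,\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0. \tag{1}$$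
Assume that $u\in L^\infty_{\rm loc}([0,T);B^{q,s}(\Omega))$ and that
$$\tfrac12\|u(t)\|_2^2+\int_{t_0}^t\|\nabla u\|_2^2\,d\tau\le\tfrac12\|u(t_0)\|_2^2\qquad\text{for each }t_0\in[0,T)\text{ and each }t\in[t_0,T). \tag{2}$$
Then $u\in L^s(0,T';L^q(\Omega))$ for every finite $T'<T$, that is, $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$. Moreover $u\in C^\infty(\overline\Omega\times(0,T))$.

We now unpack the words.

**Weak solution.** This means $u\in L^\infty_{\rm loc}([0,T);L^2_\sigma(\Omega))\cap L^2_{\rm loc}([0,T);W^{1,2}_0(\Omega))$ and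
$$-\int_0^T\langle u,v_t\rangle\,dt+\int_0^T\langle\nabla u,\nabla v\rangle\,dt+\int_0^T\langle(u\cdot\nabla)u,v\rangle\,dt=\langle u_0,v(0)\rangle \tag{3}$$
for all $v\in C_0^\infty([0,T)\times\Omega)^3$ with $\operatorname{div}v=0$. We always use the representative that is weakly continuous from $[0,T)$ into $L^2_\sigma(\Omega)$ with $u(0)=u_0$, so $u(t)$ makes sense for every $t$. Here $L^r_\sigma$ is the closure in $L^r$ of $C^\infty_{c,\sigma}$, the smooth compactly supported divergence-free fields.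

**Stokes operator and the space $B^{q,s}$.** Let $P$ be the Helmholtz projection, which kills gradients, and $A=-P\Delta$ the Stokes operator with zero boundary values. On $L^2_\sigma(\Omega)$ it is positive, self-adjoint, with compact resolvent. Put
$$B^{q,s}(\Omega)=\Big\{v\in L^2_\sigma(\Omega):\ \|v\|_{B^{q,s}(\Omega)}=\Big(\int_0^\infty\|e^{-\tau A}v\|_q^s\,d\tau\Big)^{1/s}<\infty\Big\}. \tag{4}$$
The norm is the $L^s(L^q)$ norm of the solution of the linear problem with initial value $v$. For an eigenfunction, $A\phi=\mu\phi$, it can be computed by hand: $e^{-\tau A}\phi=e^{-\mu\tau}\phi$, so $\|\phi\|_{B^{q,s}}=(s\mu)^{-1/s}\|\phi\|_q$. A concrete pair of exponents is $s=4$, $q=6$.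

**Right-side regularity.** A time $t\in[0,T)$ is local right-side $L^s(L^q)$-regular for $u$ if there is $\varepsilon>0$ with $t+\varepsilon<T$ and $u\in L^s(t,t+\varepsilon;L^q(\Omega))$.

The starting point is the following fact from the preprint "Besov Space Regularity Conditions For Weak Solutions Of The Navier-Stokes Equations" (https://www.mathematik.tu-darmstadt.de/media/mathematik/forschung/preprint/preprints/2669.pdf).

**Known result.** Under the hypotheses of Theorem 1, every $t\in[0,T)$ is local right-side $L^s(L^q)$-regular for $u$, with some $\varepsilon=\varepsilon(t)>0$ that may depend on $t$.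

That preprint notes that, since $\varepsilon$ may depend on $t$, it does not know whether $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$. Theorem 1 says that this holds.

## 2. Half-open intervals and the lack of a uniform $\varepsilon$

Right-side regularity at every time does not by itself give local integrability. Consider the scalar function $f$ on $[0,2)$ with $f(t)=(1-t)^{-1/s}$ for $t<1$ and $f(t)=0$ for $t\ge1$. For each $t<1$ it is bounded on a small interval to the right of $t$, and for $t\ge1$ it vanishes there. So every $t$ is "right-side $L^s$-regular", yet $\int_0^1f^s\,dt=\infty$. The intervals $[t,t+\varepsilon(t))$ cover $[0,T)$, but covers by half-open intervals need not have finite subcovers on compact sets. What must be excluded is bad behaviour as one approaches some time *from the left*.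

The sensible first attempt is to make $\varepsilon(t)$ uniform, using that $\|u(t)\|_{B^{q,s}}$ is bounded. Put $\Phi(v,w)(\tau)=-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(v\otimes w)(r)\,dr$. The smoothing estimate (S3) of Section 5 gives
$$\|\Phi(v,w)(\tau)\|_q\le C\int_0^\tau(\tau-r)^{-1+\frac1s}\|v(r)\|_q\|w(r)\|_q\,dr ,$$
because $\frac12+\frac3{2q}=1-\frac1s$. The Hardy–Littlewood–Sobolev inequality ($L^{s/2}\to L^s$, $s>2$) yields
$$\|\Phi(v,w)\|_{L^s(0,\varepsilon;L^q)}\le C_*\|v\|_{L^s(0,\varepsilon;L^q)}\|w\|_{L^s(0,\varepsilon;L^q)},\qquad C_*\text{ independent of }\varepsilon. \tag{5}$$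
The contraction principle then solves $v=e^{-\tau A}a+\Phi(v,v)$ in $L^s(0,\varepsilon;L^q)$ as soon as
$$\Big(\int_0^\varepsilon\|e^{-\tau A}a\|_q^s\,d\tau\Big)^{1/s}<\frac1{4C_*}. \tag{6}$$

If $a\in B^{q,s}(\Omega)$, some $\varepsilon$ works. But a bound for the full integral does not control how small $\varepsilon$ must be. Take Stokes eigenfunctions $A\phi_k=\mu_k\phi_k$, $\mu_k\to\infty$, and $a_k=(s\mu_k)^{1/s}\phi_k/\|\phi_k\|_q$. Then $\|a_k\|_{B^{q,s}}=1$ for all $k$, while
$$\int_0^\varepsilon\|e^{-\tau A}a_k\|_q^s\,d\tau=1-e^{-s\mu_k\varepsilon},$$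
so keeping this below a fixed number in $(0,1)$ forces $\varepsilon\le C/\mu_k\to0$. The absence of a power of $\varepsilon$ in (5) means that the norm is critical, that is, invariant under the scaling of the equation. At this point the attempt stops: (6) gives no lower bound for $\varepsilon(t)$ from $\|u(t)\|_{B^{q,s}}$ alone.

## 3. Reduction to the first singular time

For $3<q<\infty$, $1\le\rho<\infty$ put $\beta_q:=\frac12-\frac3{2q}$ and, for $v\in L^2_\sigma(\Omega)$,
$$N_{q,\rho}(v):=\Big(\int_0^\infty\big(\tau^{\beta_q}\|e^{-\tau A}v\|_q\big)^\rho\,\frac{d\tau}\tau\Big)^{1/\rho}\in[0,\infty]. \tag{7}$$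
If $\frac2s+\frac3q=1$ then $\beta_q=\frac1s$, so $\tau^{\beta_qs}\frac{d\tau}\tau=d\tau$ and $N_{q,s}(v)=\|v\|_{B^{q,s}(\Omega)}$.

**Theorem 2 (blow-up criterion).** Let $0<t_*<\infty$ and let $(u,\pi)\in C^\infty(\overline\Omega\times(0,t_*))$ solve the Navier–Stokes system with $u|_{\partial\Omega}=0$. Let $3<q<\infty$, $1\le\rho<\infty$. If $\liminf_{t\uparrow t_*}N_{q,\rho}(u(t))<\infty$, then for every $r<\infty$ there is $\eta>0$ with $u\in L^\infty(t_*-\eta,t_*;L^r(\Omega))$.

**Theorem 3 (characterization; not needed for Theorem 1).** Let $\frac2s+\frac3q=1$, $2<s<\infty$, $3<q<\infty$, and let $u$ be a weak solution satisfying the energy inequality (2) for every $t_0\in[0,T)$. The following are equivalent: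

1. $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$;
2. $u\in L^\infty_{\rm loc}([0,T);B^{q,s}(\Omega))$;
3. $u_0\in B^{q,s}(\Omega)$ and $\liminf_{t\uparrow t_0}\|u(t)\|_{B^{q,s}}<\infty$ for every $t_0\in(0,T)$.

**Proof of Theorem 1 from Theorem 2.** We use one more published fact, called [G] (Galdi, *An Introduction to the Navier–Stokes Initial-Boundary Value Problem*, Thm 5.2; Sohr, *The Navier–Stokes Equations*, Ch. V.1.8): a weak solution in $L^s(0,t;L^q)$ with $\frac2s+\frac3q=1$, $q>3$, is $C^\infty$ on $\overline\Omega\times(0,t)$, with smooth pressure.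

Let $t_*=\sup\{t\in(0,T):u\in L^s(0,t;L^q(\Omega))\}$. The Known result at $t=0$ gives $t_*>0$. Suppose $t_*<T$. For every $t<t_*$ we have $u\in L^s(0,t;L^q)$, so by [G] $u$ and the pressure are smooth on $\overline\Omega\times(0,t_*)$. Since $N_{q,s}(u(t))=\|u(t)\|_{B^{q,s}}$ is essentially bounded on $(0,t_*)$, its $\liminf$ as $t\uparrow t_*$ is finite. Theorem 2 with $\rho=s$, $r=q$ gives $u\in L^\infty(t_*-\eta,t_*;L^q)$ for some $\eta>0$, hence $u\in L^s(0,t_*;L^q)$. The Known result at $t=t_*$ gives $u\in L^s(t_*,t_*+\epsilon;L^q)$ with $t_*+\epsilon<T$. Together $u\in L^s(0,t_*+\epsilon;L^q)$, contradicting the choice of $t_*$. So $t_*=T$, and [G] gives smoothness on $\overline\Omega\times(0,T)$. $\blacksquare$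

It remains to prove Theorem 2. Assume that it fails and zoom in towards $t_*$ at the parabolic scale $\lambda_n=(t_*-t_n)^{1/2}$, where $N_{q,\rho}(u(t_n))$ is bounded. One wants a limit of the rescaled solutions $u_n$ that is nontrivial but vanishes at the final time, so that backward uniqueness for parabolic equations can rule it out. The obstacle is compactness: the rescaled energy is $\|u_n(-1)\|_2^2=\lambda_n^{-1}\|u(t_n)\|_2^2$, for which there is no uniform bound. The way past it is to split the rescaled initial value, using only the critical norm, as $\bar a_n+\tilde a_n$. Here $\bar a_n$ is small in a *subcritical* sense and therefore generates a strong solution $V_n$ on the whole unit time interval, while $\tilde a_n$ is bounded in $L^2$, so that the remainder $W_n=u_n-V_n$ has a uniform energy bound. The limit then has the form (bounded in $L^m$) + (finite energy), hence decays at spatial infinity.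

## 4. Published facts and conventions

The proof quotes the following.

* **[St]** On smooth bounded $\Omega$, $1<r<\infty$: $P$ is bounded on $L^r$; $-A_r$, with domain $W^{2,r}\cap W^{1,r}_0\cap L^r_\sigma$, generates a bounded analytic semigroup on $L^r_\sigma$; $A_r$ is invertible; $A_r^*=A_{r'}$; the semigroups are consistent in $r$; $\|g\|_{W^{2,r}}\le C\|A_rg\|_r$ (Solonnikov 1977; Giga, Math. Z. 1981).
* **[MR]** For $1<\varrho,r<\infty$, $0<L\le\infty$, $f\in L^\varrho(0,L;L^r(\Omega))$ there is a unique solution of $z_t+Az=Pf$, $z(0)=0$, with $z_t,Az\in L^\varrho(0,L;L^r)$, and $\|z_t\|+\|Az\|\le C\|f\|$ in $L^\varrho(0,L;L^r)$ with $C$ independent of $L$ (Solonnikov 1977 for $\varrho=r$; Giga–Sohr, J. Funct. Anal. 102 (1991)).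
* **[ESS]** Escauriaza–Seregin–Šverák, Uspekhi Mat. Nauk 58 (2003).
 (a) There are $\varepsilon_0,c_k>0$ such that if $(v,p)$ is a suitable weak solution in $Q=B_1\times(-1,0)$ with $\int_Q|v|^3+|p|^{3/2}<\varepsilon_0$, then for all $k\ge0$, $\nabla^kv$ is Hölder continuous on the closure of $B_{1/2}\times(-\frac14,0)$ and bounded there by $c_k$.
 (b) If $w$ on $\mathbb R^3_+\times(0,1)$ has $w,\partial_tw,\nabla^2w\in L^2$ on bounded subdomains, $|\partial_tw+\Delta w|\le c(|w|+|\nabla w|)$, $|w|\le e^{M|x|^2}$ and $w(\cdot,0)=0$, then $w\equiv0$.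
 (c) If $w\in W^{2,1}_2(B_R\times(0,L))$, $|\partial_tw+\Delta w|\le c(|w|+|\nabla w|)$ a.e., and $|w(x,t)|\le C_k(|x|+\sqrt t)^k$ for all $k$, then $w(\cdot,0)=0$ in $B_R$.
* For Theorem 3 only: **[FSV]** if $a\in B^{q,s}(\Omega)$, there are $\epsilon>0$ and a weak solution $v\in L^s(0,\epsilon;L^q)$ with $v(0)=a$ (Farwig–Sohr, Math. Ann. 345 (2009); Farwig–Sohr–Varnhorn, Ann. Univ. Ferrara 55 (2009)); and Serrin–Masuda uniqueness: a weak solution satisfying the energy inequality from its initial time coincides with a weak solution in $L^s(L^q)$, $q>3$, with the same data (Sohr, Ch. V.1.5).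

Here $W^{2,1}_r$ is the space of functions whose space derivatives up to order two and first time derivative are in $L^r$. A pair $(v,p)$ is a *suitable weak solution* in $B\times(t_1,t_2)$ if $v\in L^\infty(t_1,t_2;L^2(B))\cap L^2(t_1,t_2;W^{1,2}(B))$, $p\in L^{3/2}(B\times(t_1,t_2))$, the Navier–Stokes system holds in the sense of distributions, and for every smooth $\phi\ge0$ vanishing near the parabolic boundary and a.e. $\sigma$,
$$\int_B\phi|v(\sigma)|^2+2\int_{t_1}^\sigma\!\int_B\phi|\nabla v|^2\le\int_{t_1}^\sigma\!\int_B|v|^2(\partial_\sigma\phi+\Delta\phi)+v\cdot\nabla\phi\,(|v|^2+2p).$$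
A solution that is smooth on the closed cylinder is an example, with equality: multiply the equation by $2\phi v$ and integrate by parts.

Conventions: $(\operatorname{div}F)_i=\partial_jF_{ji}$ and $(v\otimes w)_{ji}=v_jw_i$, so $\operatorname{div}(v\otimes w)=v\cdot\nabla w$ if $\operatorname{div}v=0$. Also $\langle F,\nabla v\rangle=\int F_{ji}\partial_jv_i$.

## 5. Stokes estimates with constants that survive zooming

We shall work on domains $\lambda^{-1}(\Omega-x)$ that become arbitrarily large, so constants must not depend on $\lambda$ and $x$. Let $\mathcal D=\{\lambda^{-1}(\Omega-x):\lambda>0,\ x\in\mathbb R^3\}$, and for $D\in\mathcal D$ write $P$, $A$ for the operators on $D$. *From here on, $C$ depends only on $\Omega$ and exponents, not on $D\in\mathcal D$,* unless more is said.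

**Proposition 1.** For $\tau>0$, $1<p\le r\le\infty$, $p<\infty$, $\theta=\frac32(\frac1p-\frac1r)$, and $D\in\mathcal D$:

* (S1) $\|e^{-\tau A}Pf\|_r\le C\tau^{-\theta}\|f\|_p$;
* (S2) $\|\nabla e^{-\tau A}Pf\|_r\le C\tau^{-\frac12-\theta}\|f\|_p$;
* (S3) $\|e^{-\tau A}P\operatorname{div}F\|_r\le C\tau^{-\frac12-\theta}\|F\|_p$ and $\|\nabla e^{-\tau A}P\operatorname{div}F\|_r\le C\tau^{-1-\theta}\|F\|_p$;
* (S4) $\|Ae^{-\tau A}Pf\|_p\le C\tau^{-1}\|f\|_p$;
* (S5) $\|W\|_6\le C\|\nabla W\|_2$ for $W\in W^{1,2}_0(D)$;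
* (S6) for $1<\varrho,r<\infty$: if $f\in L^\varrho(I;L^r(D))$, $z_t+Az=Pf$ with $z=0$ at the left end of the interval $I$ (in the class of [MR]) and $\nabla\pi:=f-z_t+\Delta z$, then $\|\nabla\pi\|_{L^\varrho(I;L^r)}\le C\|f\|_{L^\varrho(I;L^r)}$.

*Proof.* First we reduce to $D=\Omega$. If $D=\lambda^{-1}(\Omega-x)$ and $\tilde f(z)=f((z-x)/\lambda)$, then $(e^{-\tau A_D}P_Df)(y)=(e^{-\lambda^2\tau A_\Omega}P_\Omega\tilde f)(x+\lambda y)$ and $\|f\|_{L^p(D)}=\lambda^{-3/p}\|\tilde f\|_{L^p(\Omega)}$. Applying (S1) on $\Omega$ at time $\lambda^2\tau$ produces the factor $\lambda^{-3/r-2\theta+3/p}=1$. The other estimates are invariant in the same way, since each derivative costs $\tau^{-1/2}$, and each is claimed for all $\tau>0$ or all $I$. So let $D=\Omega$.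

(S4) is bounded analyticity and (S5) is Sobolev's inequality. In (S6), $P(f-z_t+\Delta z)=Pf-z_t-Az=0$, so the field is a gradient, and the bound follows from [MR] and $\|\nabla^2z\|_r\le C\|Az\|_r$.

(S1): let $g=e^{-\tau A}Pf$. Then $\|g\|_p\le C\|f\|_p$ and $\|g\|_{W^{2,p}}\le C\|Ag\|_p\le C\tau^{-1}\|f\|_p$. If $\theta\le\frac12$, the Gagliardo–Nirenberg inequality $\|g\|_r\le C\|g\|_p^{1-\theta}\|g\|_{W^{2,p}}^\theta$ gives the claim. In general choose $p=p_0<\dots<p_k=r$ with $\frac1{p_i}-\frac1{p_{i+1}}\le\frac13$, write $e^{-\tau A}=(e^{-\tau A/k})^k$, and apply the first case to each factor; the exponents add up to $\theta$.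

(S2): if $\theta\le\frac14$, use $\|\nabla g\|_r\le C\|g\|_p^{\frac12-\theta}\|g\|_{W^{2,p}}^{\frac12+\theta}$. In general choose a finite $\bar p\in[p,r]$ with $\frac1{\bar p}-\frac1r\le\frac16$, and in $e^{-\tau A}=e^{-\tau A/2}e^{-\tau A/2}$ use (S1) from $L^p$ to $L^{\bar p}$, then the first case from $L^{\bar p}$ to $L^r$.

(S3): for $F\in L^p$ we *define* $e^{-\tau A}P\operatorname{div}F$ by $\langle e^{-\tau A}P\operatorname{div}F,\phi\rangle=-\langle F,\nabla e^{-\tau A}P\phi\rangle$, $\phi\in L^{p'}$. By (S2) in $L^{p'}$ with $\theta=0$ this is a functional on $L^{p'}$ of norm $\le C\tau^{-1/2}\|F\|_p$, and it vanishes on gradients, so it is an element of $L^p_\sigma$. Since $e^{-\tau A}P\phi\in W^{1,p'}_0$, the definition agrees with the usual meaning if $\operatorname{div}F\in L^p$. Testing with $\phi$ shows $e^{-tA}(e^{-\tau A}P\operatorname{div}F)=e^{-(t+\tau)A}P\operatorname{div}F$. Writing $\tau=\frac\tau2+\frac\tau2$ and composing with (S1), (S2) gives both parts. $\square$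

## 6. Mild solutions, and where criticality shows

**Lemma 1 (mild solutions).** Let $m>6$, $\beta=\beta_m$, $0\le\gamma\le\beta$. There are $\varepsilon>0$ and $C$ depending only on $\Omega,m,\gamma$ such that the following holds. Let $D\in\mathcal D$, $a\in L^m_\sigma(D)$, $0<T_0<\infty$, $K:=\sup_{0<\tau<T_0}\tau^\gamma\|e^{-\tau A}a\|_m$, and $T_0^{\beta-\gamma}K\le\varepsilon$. Then
$$v(\tau)=e^{-\tau A}a-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(v\otimes v)(r)\,dr,\qquad0<\tau<T_0, \tag{8}$$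
has a solution with $v(\tau)\in L^m_\sigma\cap W^{1,m}_0$ and, for $0<\tau<T_0$,
$$\|v\|_m\le CK\tau^{-\gamma},\quad\|\nabla v\|_m\le CK\tau^{-\gamma-\frac12},\quad\|v\|_\infty\le CK\tau^{-\gamma-\frac3{2m}},\quad\|\nabla v\|_\infty\le CK\tau^{-\gamma-\frac12-\frac3{2m}}. \tag{9}$$
If $0<T_1\le T_0$ and $w\in L^\infty_{\rm loc}([0,T_1);L^m_\sigma(D))$ solves (8) on $(0,T_1)$, then $w=v$ on $(0,T_1)$. In particular $v$ is bounded in $L^m$ near $\tau=0$, with a bound that may depend on $a$.

*Proof.* **Existence.** The aim is a fixed point in a weighted space. Let $X$ be the Banach space of continuous $v:(0,T_0)\to L^m_\sigma\cap W^{1,m}_0$ with $\|v\|_X=\sup_\tau(\tau^\gamma\|v\|_m+\tau^{\gamma+\frac12}\|\nabla v\|_m)<\infty$. From (S2) applied to $e^{-\tau A}a=e^{-\tau A/2}(e^{-\tau A/2}a)$ we get $\|e^{-\cdot A}a\|_X\le CK$. With $\Phi$ as in Section 2, (S3) from $L^{m/2}$ to $L^m$ ($\theta=\frac3{2m}$), and $2\gamma\le2\beta<1$,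
$$\|\Phi(v,w)(\tau)\|_m\le C\int_0^\tau(\tau-r)^{-\frac12-\frac3{2m}}\|v\|_m\|w\|_m\,dr\le C_B\,\tau^{\beta-2\gamma}\sup_{r<\tau}(r^\gamma\|v\|_m)\sup_{r<\tau}(r^\gamma\|w\|_m). \tag{10}$$
For the gradient we split the integral at $\tau/2$. On $(0,\tau/2)$ the second part of (S3) gives at most $C\tau^{-1-\frac3{2m}}\tau^{1-2\gamma}\|v\|_X\|w\|_X$. On $(\tau/2,\tau)$ we use $\operatorname{div}(v\otimes w)=v\cdot\nabla w$, bounded in $L^{m/2}$ by $r^{-2\gamma-\frac12}\|v\|_X\|w\|_X$, and (S2) from $L^{m/2}$ to $L^m$, which gives $C\tau^{\frac12-\frac3{2m}}\tau^{-2\gamma-\frac12}\|v\|_X\|w\|_X$. Both powers are $\tau^{-2\gamma-\frac3{2m}}=\tau^{-\gamma-\frac12}\tau^{\beta-\gamma}$.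

Continuity in time: for $\tau_0<\tau$, $\Phi(v,w)(\tau)=e^{-(\tau-\tau_0)A}\Phi(v,w)(\tau_0)-\int_{\tau_0}^\tau e^{-(\tau-r)A}P(v\cdot\nabla w)\,dr$. The first term is continuous into $W^{1,m}_0$ for $\tau>\tau_0$. In the second, $v\cdot\nabla w$ is bounded in $L^{m/2}$ on $(\tau_0,T')$, $T'<T_0$, and the kernel $k(t)=e^{-tA}P\in\mathcal L(L^{m/2},W^{1,m}_0)$ is norm-continuous for $t>0$ and norm-integrable near $0$ by (S1), (S2). Discarding $t=\tau-r<\varsigma$ changes the integral by at most a constant times $\int_0^\varsigma\|k\|\,dt$, uniformly in $\tau$, and what remains is continuous by uniform continuity of $k$ on compact subsets of $(0,\infty)$. So the second term is continuous.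

Hence $\|\Phi(v,w)\|_X\le CT_0^{\beta-\gamma}\|v\|_X\|w\|_X$. If $T_0^{\beta-\gamma}K\le\varepsilon$ with $\varepsilon\le1$ small, the contraction principle for $v\mapsto e^{-\cdot A}a+\Phi(v,v)$ gives $v$ with $\|v\|_X\le CK$.

**Sup bounds.** The aim is the last two bounds in (9); we restart at $\tau/2$. By (S1), and (S3) from $L^{m/2}$ to $L^\infty$ ($\theta=\frac3m$, and $\frac12+\frac3m<1$ since $m>6$),
$$\|v(\tau)\|_\infty\le C\tau^{-\frac3{2m}-\gamma}K+C\int_{\tau/2}^\tau(\tau-r)^{-\frac12-\frac3m}r^{-2\gamma}K^2\,dr\le CK\tau^{-\gamma-\frac3{2m}}(1+\tau^{\beta-\gamma}K).$$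
By (S2) from $L^m$ to $L^\infty$ and $\|v\cdot\nabla v\|_m\le\|v\|_\infty\|\nabla v\|_m$,
$$\|\nabla v(\tau)\|_\infty\le CK\tau^{-\gamma-\frac12-\frac3{2m}}+C\tau^{\frac12-\frac3{2m}}K^2\tau^{-2\gamma-\frac12-\frac3{2m}}\le CK\tau^{-\gamma-\frac12-\frac3{2m}}(1+\tau^{\beta-\gamma}K).$$
In both, $\tau^{\beta-\gamma}K\le\varepsilon\le1$.

**Uniqueness.** We have $w-v=\Phi(w-v,w)+\Phi(v,w-v)$. Put $\phi(t)=\sup_{r<t}r^\gamma\|w-v\|_m<\infty$. Then (10) gives $\phi(t)\le C_B\big(t^\beta\|w\|_{L^\infty(0,t;L^m)}+CT_0^{\beta-\gamma}K\big)\phi(t)$. If $\varepsilon$ is small, the second term in the bracket contributes at most $\frac14$, and for small $t$ so does the first. Thus $\phi(t)=0$ for small $t$. If $w=v$ on $(0,t_1)$ with $t_1<T_1$ maximal, both are bounded in $L^m$ on $(t_1,t_1+\eta)$, and the first inequality in (10), with the integral over $(t_1,\tau)$ only, gives $\sup_{(t_1,t_1+\eta)}\|w-v\|_m\le C'\eta^\beta\sup_{(t_1,t_1+\eta)}\|w-v\|_m$. So $w=v$ there for small $\eta$, a contradiction.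

**Boundedness near $0$.** Apply the existence part with $\gamma=0$ on a short interval $(0,T')$, on which $T'^\beta\sup_\tau\|e^{-\tau A}a\|_m$ is small. The resulting solution is bounded in $L^m$, so it equals $v$ by uniqueness. $\square$

**The subcritical version of Theorem 2, by hand.** Suppose $\|u(t_n)\|_m\le M_0$ for some $m>6$ and $t_n\uparrow t_*$. Use $\gamma=0$: $K\le CM_0$, so Lemma 1 applies on a time interval of length $T_0=(\varepsilon/(CM_0))^{1/\beta}$ that does not depend on $n$. For $n$ large, $t_n+T_0>t_*$. By uniqueness $u(t_n+\cdot)$ is the solution of Lemma 1 on $(0,t_*-t_n)$, hence bounded in $L^m$ up to $t_*$. The power $T_0^{\beta-\gamma}$ did the work. For $\gamma=\beta$, the critical weight, this power is absent and one needs $K$ itself to be small: the obstruction of Section 2 in this language.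

## 7. The critical norm: scaling, embedding, lower semicontinuity

**Lemma 2.** (i) $N_{q,\rho}$ is invariant under $v\mapsto\lambda v(x+\lambda\,\cdot)$, $\Omega\mapsto\lambda^{-1}(\Omega-x)$. (ii) If $p\ge\max\{q,\rho\}$, $p<\infty$, then $\sup_\tau\tau^{\beta_p}\|e^{-\tau A}a\|_p+N_{p,p}(a)\le CN_{q,\rho}(a)$, and if $N_{q,\rho}(a)<\infty$ then $\tau^{\beta_p}\|e^{-\tau A}a\|_p\to0$ as $\tau\to0$. (iii) If $a_k\rightharpoonup a$ weakly in $L^2_\sigma(\Omega)$, then $N_{q,\rho}(a)\le\liminf N_{q,\rho}(a_k)$.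

*Proof.* (i) With $v_\lambda=\lambda v(x+\lambda\,\cdot)$ and $A_\lambda$ the Stokes operator on $\lambda^{-1}(\Omega-x)$, $\|e^{-\tau A_\lambda}v_\lambda\|_q=\lambda^{1-3/q}\|e^{-\lambda^2\tau A}v\|_q$ and $1-\frac3q=2\beta_q$. So $\tau^{\beta_q}\|e^{-\tau A_\lambda}v_\lambda\|_q=(\lambda^2\tau)^{\beta_q}\|e^{-\lambda^2\tau A}v\|_q$, and $d\tau/\tau$ is dilation invariant.

(ii) Let $\theta(\tau)=\tau^{\beta_q}\|e^{-\tau A}a\|_q$. Since $\beta_p-\beta_q=\frac32(\frac1q-\frac1p)$, (S1) gives $\tau^{\beta_p}\|e^{-\tau A}a\|_p\le C\theta(\tau/2)$. Also $\theta(\tau)\le C\theta(r)$ for $\tau/2\le r\le\tau$, hence $\theta(\tau)^\rho\le C\int_{\tau/2}^\tau\theta^\rho\frac{dr}r$. This is $\le CN_{q,\rho}(a)^\rho$, and it tends to $0$ as $\tau\to0$ if $N_{q,\rho}(a)<\infty$, because $\rho<\infty$. Finally $N_{p,p}(a)^p\le C\int\theta^p\frac{d\tau}\tau\le C(\sup\theta)^{p-\rho}N_{q,\rho}(a)^\rho\le CN_{q,\rho}(a)^p$.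

(iii) $e^{-\tau A}:L^2_\sigma\to L^q$ is bounded for each $\tau>0$: for $q\ge2$ by (S1). So $e^{-\tau A}a_k\rightharpoonup e^{-\tau A}a$ weakly in $L^q$. Use weak lower semicontinuity of the norm and Fatou's lemma. $\square$

**The small-norm case of Theorem 2, by hand.** Take $m>\max\{6,q,\rho\}$ and suppose $N_{q,\rho}(u(t_n))\le c$ along $t_n\uparrow t_*$ with $c$ so small that, by Lemma 2(ii), $\sup_\tau\tau^{\beta_m}\|e^{-\tau A}u(t_n)\|_m\le\varepsilon$, with $\varepsilon$ from Lemma 1 for $\gamma=\beta_m$. Then Lemma 1 applies with any $T_0$, and by uniqueness $u$ is bounded in $L^m$ up to $t_*$. The whole difficulty is a large bound.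

## 8. Splitting a critical datum into a subcritical and a finite-energy part

**Lemma 3 (splitting).** Let $p>6$, $m=2p$, $\gamma=\frac{(p-3)(p-1)}{2p(p-2)}$. Then $0<\gamma<\beta_m$. Let $D\in\mathcal D$ and $a\in L^2_\sigma(D)$ with $\sup_\tau\tau^{\beta_p}\|e^{-\tau A}a\|_p+N_{p,p}(a)\le M$. For each $\kappa\in(0,1]$ there is a decomposition $a=\bar a+\tilde a$, $\bar a\in L^m_\sigma\cap L^2_\sigma$, $\tilde a\in L^2_\sigma$, with
$$\sup_{\tau>0}\tau^\gamma\|e^{-\tau A}\bar a\|_m\le C(\kappa M)^{1/2},\qquad\|\tilde a\|_2\le C\kappa^{-\frac{p-2}2}M^{\frac p2}+1.$$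

For instance, $p=8$ gives $m=16$, $\gamma=\frac{35}{96}$, $\beta_m=\frac{39}{96}$. The strict inequality $\gamma<\beta_m$ is the gain: $\bar a$ is measured in a subcritical way.

*Proof.* As $\beta_m=\frac{2p-3}{4p}$, the inequality $\gamma<\beta_m$ is equivalent to $2(p-3)(p-1)<(2p-3)(p-2)$, that is, $2p^2-8p+6<2p^2-7p+6$, that is, $0<p$.

The plan is to write $a$ as an integral of $Ae^{-\tau A}a$ over $\tau$ and to cut the integrand pointwise at a height $h(\tau)$. Choose $\epsilon>0$ (depending on $a$) with $\|a-e^{-\epsilon A}a\|_2\le1$. Put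
$$g(\tau)=e^{-\tau A/2}a,\quad\alpha=\frac{p\beta_p}{p-2}=\frac{p-3}{2(p-2)},\quad h(\tau)=\kappa\tau^{-\alpha},\quad g''=g1_{\{|g|>h\}},\quad g'=g-g''.$$
Since $g=Pg$ and $\|g(\tau)\|_2$ decays exponentially, $e^{-\epsilon A}a=\int_\epsilon^\infty Ae^{-\tau A}a\,d\tau=\int_\epsilon^\infty Ae^{-\tau A/2}P(g'+g'')\,d\tau$, with both parts absolutely convergent in $L^2$ by (S4). Define
$$\bar a=\int_\epsilon^\infty Ae^{-\tau A/2}Pg'\,d\tau,\qquad\tilde a=\int_\epsilon^\infty Ae^{-\tau A/2}Pg''\,d\tau+(a-e^{-\epsilon A}a).$$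

*The part $\tilde a$.* Since $A$ is self-adjoint and positive and $\int_0^\infty\tau\mu^2e^{-\tau\mu}d\tau=1$ for $\mu>0$, we have $\int_0^\infty\tau\|Ae^{-\tau A/2}\varphi\|_2^2\,d\tau=\|\varphi\|_2^2$ for $\varphi\in L^2_\sigma$. Pairing the integral in $\tilde a$ with $\varphi$ and using Cauchy–Schwarz with the weights $\tau^{\pm1/2}$, its norm is at most $\big(\int_0^\infty\|g''\|_2^2\frac{d\tau}\tau\big)^{1/2}$. Where $|g|>h$ we have $|g|^2\le h^{2-p}|g|^p$, so $\|g''\|_2^2\le h^{2-p}\|g\|_p^p=\kappa^{2-p}\tau^{p\beta_p}\|g\|_p^p$; this is why $\alpha(p-2)=p\beta_p$ was chosen. Hence the norm is at most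
$$\Big(\kappa^{2-p}\int_0^\infty\tau^{p\beta_p}\|g\|_p^p\,\frac{d\tau}\tau\Big)^{1/2}\le C\kappa^{-\frac{p-2}2}M^{\frac p2}.$$
The remaining term $a-e^{-\epsilon A}a$ has norm at most $1$.

*The part $\bar a$.* Where $|g|\le h$ we have $|g|^{2p}\le h^p|g|^p$, so $\|g'\|_m\le h^{1/2}\|g\|_p^{1/2}\le C(\kappa M)^{1/2}\tau^{-\frac{\alpha+\beta_p}2}$. Since $\beta_p=\alpha\frac{p-2}p$, $\frac{\alpha+\beta_p}2=\alpha\frac{p-1}p=\gamma$. By (S4),
$$\|e^{-\tau A}\bar a\|_m\le C(\kappa M)^{1/2}\int_0^\infty\Big(\tau+\frac r2\Big)^{-1}r^{-\gamma}\,dr=C(\kappa M)^{1/2}\tau^{-\gamma},$$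
as $0<\gamma<1$. The cut-off at $\epsilon$ ensures $\|\bar a\|_m\le C(\kappa M)^{1/2}\int_\epsilon^\infty r^{-1-\gamma}\,dr<\infty$. $\square$

**Lemma 4 (mild = energy solution).** Let $D\in\mathcal D$, $L<\infty$, $a\in L^2_\sigma(D)$, $F\in L^\infty(0,L;L^2(D))$ and $W(\tau)=e^{-\tau A}a-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}F\,dr$. Then $W\in C([0,L];L^2_\sigma)\cap L^2(0,L;W^{1,2}_0)$ and
$$\tfrac12\|W(\tau)\|_2^2+\int_0^\tau\|\nabla W\|_2^2\,dr=\tfrac12\|a\|_2^2+\int_0^\tau\!\int F_{ji}\partial_jW_i\,dr,\qquad0\le\tau\le L.$$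

*Proof.* The integral converges absolutely in $L^2$ by (S3). Choose $F^k\in C_c^\infty((0,L)\times D)$ with $F^k\to F$ in $L^2(0,L;L^2)$, and let $W^k$ be defined with $F^k$. Then $z^k=W^k-e^{-\cdot A}a$ is a classical solution of $z_t+Az=-P\operatorname{div}F^k$ in $L^2_\sigma$. Pairing the equation for $W^k$ with $W^k$, and using $\langle AW,W\rangle=\|\nabla W\|_2^2$ and $-\langle\operatorname{div}F^k,W^k\rangle=\langle F^k,\nabla W^k\rangle$, gives the energy equality for $W^k$ on $[\tau_0,\tau]$, and then on $[0,\tau]$ by continuity in $L^2$ at $0$. It also holds for $W^k-W^l$, with datum $0$ and field $F^k-F^l$. By Young's inequality, $(W^k)$ is Cauchy in $C([0,L];L^2)\cap L^2(0,L;W^{1,2}_0)$. For $\phi\in L^2$,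
$$|\langle W^k(\tau)-W(\tau),\phi\rangle|\le\|F^k-F\|_{L^2(L^2)}\Big(\int_0^\infty\|\nabla e^{-rA}P\phi\|_2^2\,dr\Big)^{1/2}\le\|F^k-F\|_{L^2(L^2)}\|\phi\|_2\to0 ,$$
so the limit is $W$. Pass to the limit in the energy equality. $\square$

## 9. Proof of Theorem 2, first half: a nontrivial rescaled sequence with uniform bounds

Fix $p>\max\{6,q,\rho\}$, $m=2p$, and $\gamma$ as in Lemma 3. Since $p$ may be arbitrarily large and $\Omega$ is bounded, it suffices to show $u\in L^\infty(t_*-\eta,t_*;L^{2m})$ for some $\eta>0$. *Suppose this fails for every $\eta>0$.* Choose $t_n\uparrow t_*$ and $M_0<\infty$ with $N_{q,\rho}(u(t_n))\le M_0$. By Lemma 2 the assumption of Lemma 3 holds for $u(t_n)$ with $M=CM_0$, and this bound is scale invariant.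

*The value at $t_*$.* By the energy equality for smooth solutions $\|u(t)\|_2$ is nonincreasing. For $\varphi\in C^\infty_{c,\sigma}(\Omega)$, $\frac d{dt}\langle u,\varphi\rangle=\langle u,\Delta\varphi\rangle+\langle u\otimes u,\nabla\varphi\rangle$ is bounded near $t_*$, so $\langle u(t),\varphi\rangle$ converges. By density, $u(t)\rightharpoonup b$ weakly in $L^2_\sigma$ as $t\uparrow t_*$. Lemma 2(iii) along $t_n$ gives $N_{q,\rho}(b)\le M_0$, and then Lemma 2(ii) gives
$$\zeta(\tau):=\sup_{0<r\le\tau}r^{\beta_p}\|e^{-rA}b\|_p\to0\qquad(\tau\to0). \tag{11}$$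
So $b$, although it may be large in the critical norm, becomes invisible when one zooms in.

*Rescaling.* Let $\lambda_n=(t_*-t_n)^{1/2}\to0$ and, for $x_n\in\Omega$ to be chosen,
$$\Omega_n=\lambda_n^{-1}(\Omega-x_n),\quad u_n(y,\sigma)=\lambda_nu(x_n+\lambda_ny,\,t_*+\lambda_n^2\sigma)\ (\sigma\in[-1,0)),\quad b_n=\lambda_nb(x_n+\lambda_n\,\cdot).$$
Then $u_n$ is smooth on $\overline\Omega_n\times[-1,0)$ and solves the Navier–Stokes system with a smooth pressure $\pi_n$; $u_n(\sigma)\rightharpoonup b_n$ as $\sigma\uparrow0$; from any initial time in $[-1,0)$, $u_n$ satisfies the mild equation, since $\partial_\sigma u_n+Au_n=-P(u_n\cdot\nabla u_n)$ classically; and $u_n$ is bounded in every $L^r$ on compact subintervals of $[-1,0)$. In Steps 1 and 2 constants depend only on $\Omega,p,M$, not on $n$ or $x_n$. Changing $x_n$ merely translates all objects there, so $x_n$ may be fixed at the end of Step 2.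

**Step 1: splitting $u_n=V_n+W_n$ with uniform bounds.** This step replaces the missing energy bound. Apply Lemma 3 to $a_n=u_n(-1)$ with $\kappa=\kappa(M)$ so small that $C(\kappa M)^{1/2}\le\varepsilon$, where $\varepsilon$ is from Lemma 1 for $m,\gamma$ and $T_0=1$. Let $V_n$ be the mild solution of Lemma 1 with datum $\bar a_n$ at $\sigma=-1$; it exists on $(-1,0)$. By (9),
$$\|V_n(\sigma)\|_m\le C(\sigma+1)^{-\gamma},\qquad\|V_n\|_m+\|V_n\|_\infty+\|\nabla V_n\|_m+\|\nabla V_n\|_\infty\le C\ \text{ on }[-\tfrac34,0). \tag{12}$$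
Moreover $V_n$ is bounded in $L^m$ near $\sigma=-1$ (not uniformly in $n$). Let $W_n=u_n-V_n$ and drop $n$. Then $\|\tilde a\|_2\le C$ and, subtracting the mild equations,
$$W(\sigma)=e^{-(\sigma+1)A}\tilde a-\int_{-1}^\sigma e^{-(\sigma-r)A}P\operatorname{div}F\,dr,\qquad F_{ji}=u_ju_i-V_jV_i=u_jW_i+W_jV_i.$$
On $(-1,\sigma_1)$, $\sigma_1<0$, $F\in L^\infty(L^{m/2})\subset L^\infty(L^2)$, because $\Omega_n$ is bounded and $m\ge4$. Lemma 4 gives
$$\tfrac12\|W(\sigma)\|_2^2+\int_{-1}^\sigma\|\nabla W\|_2^2=\tfrac12\|\tilde a\|_2^2+\int_{-1}^\sigma\!\int F_{ji}\partial_jW_i=\tfrac12\|\tilde a\|_2^2+\int_{-1}^\sigma\!\int W_jV_i\partial_jW_i ,$$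
since $\int u_jW_i\partial_jW_i=\frac12\int u\cdot\nabla|W|^2=0$: $u$ is smooth and bounded on $\overline\Omega_n$ and divergence free, and $W\in W^{1,2}_0$. Using Hölder with exponents $m,\frac{2m}{m-2},2$, the interpolation $\|W\|_{2m/(m-2)}\le\|W\|_2^{1-3/m}\|W\|_6^{3/m}$, (S5), and Young (note $\frac{2m}{m-3}=\frac1{\beta_m}$),
$$\Big|\int W_jV_i\partial_jW_i\Big|\le C\|V\|_m\|W\|_2^{1-\frac3m}\|\nabla W\|_2^{1+\frac3m}\le\tfrac12\|\nabla W\|_2^2+C\|V\|_m^{1/\beta_m}\|W\|_2^2.$$
By (12), $\|V\|_m^{1/\beta_m}\le C(\sigma+1)^{-\gamma/\beta_m}$, which is integrable *because $\gamma<\beta_m$*. Gronwall's inequality gives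
$$\sup_{-1\le\sigma<0}\|W_n(\sigma)\|_2^2+\int_{-1}^0\|\nabla W_n\|_2^2\,d\sigma\le C_1. \tag{13}$$

**Step 2: a good time interval, and a point where $u_n$ is not small.** We need an interval of fixed length on which $u_n$ is Lipschitz in space, uniformly in $n$ and up to the boundary, and a lower bound on it. By (13) there is $\sigma_{0,n}\in(-\frac14,-\frac18)$ with $\|\nabla W_n(\sigma_{0,n})\|_2^2\le8C_1$, so $\|W_n(\sigma_{0,n})\|_6\le C$ by (S5). By (12) and (S1), for $r\in(0,\delta)$,
$$r^{\beta_m}\|e^{-rA}u_n(\sigma_{0,n})\|_m\le Cr^{\beta_m}+Cr^{\beta_m-\frac32(\frac16-\frac1m)}\le C(\delta^{\beta_m}+\delta^{1/4}),$$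
because $\beta_m-\frac32(\frac16-\frac1m)=\frac14$. Fix $\delta\in(0,\frac1{16})$, depending only on $M,p,\Omega$, such that Lemma 1 with $\gamma=\beta_m$, $T_0=\delta$ applies. Since $u_n$ is a mild solution bounded in $L^m$ on $[\sigma_{0,n},\sigma_{0,n}+\delta]$, it is the solution of Lemma 1 by uniqueness, and (9) gives
$$\|u_n\|_m+\|u_n\|_\infty+\|\nabla u_n\|_\infty\le C_2\quad\text{on }[\sigma_{0,n}+\tfrac\delta2,\sigma_{0,n}+\delta)\subset(-\tfrac14,-\tfrac1{16}). \tag{14}$$
Let $\sigma_n'=\sigma_{0,n}+\frac34\delta$. We claim that $\|u_n(\sigma_n')\|_\infty\ge2c_0$ with $c_0>0$ independent of $n$ and $x_n$. Indeed $\|u_n(\sigma_n')\|_{2m}\le\|u_n(\sigma_n')\|_\infty^{1/2}C_2^{1/2}$. If this were small enough (depending only on $\Omega,m$), Lemma 1 with exponent $2m$, $\gamma=0$, $T_0=1$ and datum $u_n(\sigma_n')$ would give a mild solution bounded in $L^{2m}$ on $(\sigma_n',\sigma_n'+1)\ni0$, equal to $u_n$ on $(\sigma_n',0)$ by uniqueness. Scaling back, $u\in L^\infty(t_*-\eta,t_*;L^{2m})$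 for some $\eta>0$, contrary to assumption.

Now choose $x_n\in\Omega$ such that $|u_n(0,\sigma_n')|\ge c_0$. This only recentres the picture.

## 10. Proof of Theorem 2, second half: the limit and its disappearance

**Step 3: the limit domain is $\mathbb R^3$ or a half-space.** Let $d_n=\operatorname{dist}(0,\partial\Omega_n)$ and pass to a subsequence. If $d_n\to\infty$ put $H=\mathbb R^3$; then $B(0,d_n)\subset\Omega_n$. Otherwise $d_n\to d<\infty$. Let $z_n\in\partial\Omega$ be a point nearest to $x_n$ and $e_n$ the inner normal there, so $x_n=z_n+\lambda_nd_ne_n$; pass to $e_n\to e$ and put $H=\{y\cdot e>-d\}$. In a ball about $z_n$ of radius $r_0$ independent of $n$, $\Omega$ is the region above the graph of a function $h_n$ over the tangent plane with $|h_n(y')|\le C|y'|^2$. So in the ball of radius $r_0/\lambda_n$ about $-d_ne_n=\lambda_n^{-1}(z_n-x_n)$,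
$$\Omega_n=\{y\cdot e_n+d_n>\lambda_n^{-1}h_n(\lambda_ny')\},\qquad|\lambda_n^{-1}h_n(\lambda_ny')|\le C\lambda_n|y'|^2,$$
$y'$ being the component of $y$ orthogonal to $e_n$. Hence every compact $K\subset H$ lies in $\Omega_n$, and every compact $K\subset\mathbb R^3\setminus\overline H$ is disjoint from $\Omega_n$, for large $n$. Functions on $\Omega_n$, including $\nabla V_n$ and the pressure gradients below, are extended by $0$.

**Step 4: bounds for the pressure.** These are needed for compactness and for $\varepsilon$-regularity, globally in space. Let $I=(-\frac58,0)$ and $\chi\in C^\infty(\mathbb R)$ with $\chi=0$ for $\sigma\le-\frac34$, $\chi=1$ for $\sigma\ge-\frac58$. Then $(\chi u_n)_\sigma-\Delta(\chi u_n)+\nabla(\chi\pi_n)=\chi'u_n-\chi u_n\cdot\nabla u_n=f_1+f_2+f_3$ on $\Omega_n\times(-\frac34,0)$, where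
$$f_1=\chi'V-\chi V\cdot\nabla V,\quad f_2=\chi'W-\chi(V\cdot\nabla W+W\cdot\nabla V),\quad f_3=-\chi W\cdot\nabla W.$$
By (12) and (13) these are bounded uniformly in $n$ in $L^m(L^m)$, $L^2(L^2)$, $L^{3/2}(L^{9/8})$ respectively. For $f_3$: $\frac89=\frac7{18}+\frac12$ and $\|W\|_{18/7}\le\|W\|_2^{2/3}\|W\|_6^{1/3}$, so $\|W\cdot\nabla W\|_{9/8}\le C\|W\|_2^{2/3}\|\nabla W\|_2^{4/3}$, whose power $\frac32$ is integrable in time. Solve $z_{i,\sigma}+Az_i=Pf_i$ with zero data at $\sigma=-\frac34$. On $(-\frac34,\sigma_1)$, $\sigma_1<0$, all three $z_i$ and the smooth function $\chi u_n$ belong to the class of [MR] with exponents $(\frac32,\frac98)$, since the interval is finite and $\Omega_n$ bounded. By uniqueness there, $\chi u_n=z_1+z_2+z_3$. Hence on $I$, by (S6),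
$$\nabla\pi_n=\nabla\pi_{1,n}+\nabla\pi_{2,n}+\nabla\pi_{3,n},\quad\nabla\pi_{i,n}\text{ bounded in }L^m(I;L^m),\ L^2(I;L^2),\ L^{3/2}(I;L^{9/8}). \tag{15}$$

**Step 5: the limit is a suitable weak solution that vanishes at $\sigma=0$.** Pass to a subsequence with $V_n\rightharpoonup V_\infty$ weak-$*$ in $L^\infty(I;L^m(\mathbb R^3))$; $W_n\rightharpoonup W_\infty$ weak-$*$ in $L^\infty(I;L^2(\mathbb R^3))$ and weakly in $L^2(I;W^{1,2}(\mathbb R^3))$, so that $W_\infty\in L^{10/3}(\mathbb R^3\times I)$; and $\nabla\pi_{i,n}\rightharpoonup G_i$ weakly in the spaces (15) over $\mathbb R^3$. Put $u_\infty=V_\infty+W_\infty$.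

*Compactness.* Let $B$ be a ball with $\overline B\subset H$. For large $n$, on $B\times I$, $u_n$ is bounded in $L^\infty(I;L^2)\cap L^2(I;W^{1,2})\cap L^{10/3}$ by (12), (13). Let $[\,\cdot\,]_B$ be the mean over $B$. Then $\tilde\pi_{i,n}:=\pi_{i,n}-[\pi_{i,n}]_B$ is bounded in $L^{3/2}(B\times I)$ by Poincaré–Sobolev; the least integrable case uses $W^{1,9/8}\subset L^{9/5}\subset L^{3/2}$ on $B$. So
$$\partial_\sigma u_n=\operatorname{div}\Big(\nabla u_n-u_n\otimes u_n-\sum_i\tilde\pi_{i,n}\mathrm{Id}\Big)\ \text{ is bounded in }L^{3/2}(I;W^{-1,3/2}(B)).$$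
By the Aubin–Lions lemma ($W^{1,2}(B)$ embeds compactly into $L^2(B)\subset W^{-1,3/2}(B)$), $(u_n)$ is relatively compact in $L^2(B\times I)$, hence by interpolation with the $L^{10/3}$ bound in $L^3(B\times I)$. Every limit point is $u_\infty$, so $u_n\to u_\infty$ in $L^3(B\times I)$ along the whole sequence. Every weak limit point $\tilde\pi_i$ of $\tilde\pi_{i,n}$ in $L^{3/2}(B\times I)$ satisfies $\nabla\tilde\pi_i=G_i$ and $[\tilde\pi_i]_B=0$, so it is unique and $\tilde\pi_{i,n}\rightharpoonup\tilde\pi_i$. Hence $(u_\infty,\tilde\pi)$ with $\tilde\pi=\sum_i\tilde\pi_i$ solves the Navier–Stokes system in $B\times I$ in the sense of distributions.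

*Suitability.* Let $0\le\phi\in C_c^\infty(\mathbb R^4)$ vanish near the parabolic boundary of $B\times I$, and let $\tilde\pi_n=\sum_i\tilde\pi_{i,n}$, which differs from $\pi_n$ by a function of $\sigma$ only; such a function does not contribute to $\int u_n\cdot\nabla\phi\,\pi_n$. Since $u_n$ is smooth on $\overline\Omega_n\times[-1,0)$, for $\sigma<0$
$$\int_B\phi|u_n(\sigma)|^2+2\int_{-5/8}^\sigma\!\int_B\phi|\nabla u_n|^2=\int_{-5/8}^\sigma\!\int_B|u_n|^2(\partial_\sigma\phi+\Delta\phi)+u_n\cdot\nabla\phi\,(|u_n|^2+2\tilde\pi_n).$$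
The right side converges to the same expression for $(u_\infty,\tilde\pi)$, by strong $L^3$ convergence of $u_n$ and weak $L^{3/2}$ convergence of $\tilde\pi_n$. After passing to a subsequence (for this $B$), $u_n(\sigma)\to u_\infty(\sigma)$ in $L^2(B)$ for a.e. $\sigma$, and the gradient term is weakly lower semicontinuous. So $(u_\infty,\tilde\pi)$ is a suitable weak solution in $B\times I$.

*Time traces.* Let $\varphi\in C^\infty_{c,\sigma}(H)$. For large $n$ the functions $F_n(\sigma)=\langle u_n(\sigma),\varphi\rangle$, $F_n(0):=\langle b_n,\varphi\rangle$, are continuous on $[-\frac58,0]$, bounded uniformly in $n$, and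
$$|F_n'|\le\|u_n\|_{L^2(\operatorname{supp}\varphi)}\|\Delta\varphi\|_2+\|u_n\|^2_{L^2(\operatorname{supp}\varphi)}\|\nabla\varphi\|_\infty\le C(\varphi).$$
Since $F_n\rightharpoonup\langle u_\infty(\cdot),\varphi\rangle$ weak-$*$ in $L^\infty(I)$, the Arzelà–Ascoli theorem gives, for the whole sequence,
$$F_n\to F\ \text{ uniformly on }[-\tfrac58,0],\qquad F(\sigma)=\langle u_\infty(\sigma),\varphi\rangle\ \text{ for a.e. }\sigma. \tag{16}$$
Furthermore
$$F(0)=\lim_n\langle b_n,\varphi\rangle=0. \tag{17}$$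
Indeed, for large $n$, $\varphi$ is in the domain of the Stokes operator $A_n$ on $\Omega_n$, and $A_n\varphi=-P_n\Delta\varphi=-\Delta\varphi$ since $\Delta\varphi\in C^\infty_{c,\sigma}(\Omega_n)$. So
$$\langle b_n,\varphi\rangle=\langle e^{-A_n}b_n,\varphi\rangle-\int_0^1\langle e^{-\tau A_n}b_n,\Delta\varphi\rangle\,d\tau.$$
By scaling and (11), $\|e^{-\tau A_n}b_n\|_p=\lambda_n^{2\beta_p}\|e^{-\lambda_n^2\tau A}b\|_p\le\tau^{-\beta_p}\zeta(\lambda_n^2)$ for $0<\tau\le1$. As $\beta_p<1$, this is integrable and $|\langle b_n,\varphi\rangle|\le C(\varphi)\zeta(\lambda_n^2)\to0$.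

**Step 6: regularity far away, and backward uniqueness there.** For balls $B=B(x,\frac12)$ with $\overline B\subset H$ and $\tilde\pi$ the pressure of Step 5 for $B$,
$$\int_{B\times I}|u_\infty|^3+|\tilde\pi|^{3/2}\to0\qquad\text{as }|x|\to\infty.$$
Indeed $V_\infty\in L^m(\mathbb R^3\times I)$ and $W_\infty\in L^{10/3}(\mathbb R^3\times I)$, so Hölder's inequality on $B\times I$ handles $|u_\infty|^3$. By Poincaré–Sobolev, with a constant independent of $x$, $\|\tilde\pi_i\|_{L^{3/2}(B\times I)}\le C\|G_i\|_{L^{\varrho_i}(I;L^{r_i}(B))}\to0$ by dominated convergence in $\sigma$, where $(\varrho_i,r_i)$ are the exponents in (15).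

For $t\in[-\frac14,0]$ the pair $v(y,\varsigma)=\frac12u_\infty(x+\frac y2,t+\frac\varsigma4)$, $p(y,\varsigma)=\frac14\tilde\pi(x+\frac y2,t+\frac\varsigma4)$ is a suitable weak solution in $Q=B_1\times(-1,0)$, because $(t-\frac14,t)\subset I$; and $\int_Q|v|^3+|p|^{3/2}$ is at most $4$ times the integral above. By [ESS](a) there is $R\ge1$ such that $\nabla^ku_\infty$, $k\le3$, are bounded and continuous on $\overline\Pi\times[-\frac14,0]$, where $\Pi=\{y\cdot e>R\}$ ($e$ any fixed unit vector if $H=\mathbb R^3$).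

Let $\omega=\operatorname{curl}u_\infty$. In $\Pi\times(-\frac14,0)$, $\partial_\sigma\omega-\Delta\omega=-u_\infty\cdot\nabla\omega+\omega\cdot\nabla u_\infty$. So $\partial_\sigma\omega$ is bounded and $|\partial_\sigma\omega-\Delta\omega|\le C(|\omega|+|\nabla\omega|)$. For $\varphi=\operatorname{curl}\psi$, $\psi\in C_c^\infty(\Pi)^3$, both sides of $F(\sigma)=\langle u_\infty(\sigma),\varphi\rangle$ are continuous on $[-\frac14,0]$, so by (17) $\langle\omega(0),\psi\rangle=F(0)=0$. Thus $\omega(\cdot,0)=0$ in $\Pi$. Reverse time and move $\Pi$ to $\mathbb R^3_+$: after a rotation and translation, $w(y,t)=\omega(\frac y2,-\frac t4)$ satisfies $|\partial_tw+\Delta w|\le C(|w|+|\nabla w|)$ on $\mathbb R^3_+\times(0,1)$, is bounded, has the required local regularity, and $w(\cdot,0)=0$. By [ESS](b),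
$$\omega=0\quad\text{in }\Pi\times(-\tfrac14,0). \tag{18}$$

**Step 7: unique continuation to all of $H$ on the good interval.** Outside $\Pi$ we do not know that $u_\infty$ is regular, except at the times covered by (14); so we propagate (18) there. Pass to a subsequence with $\sigma_n'\to\sigma'$, and let $J=(\sigma'-\frac\delta8,\sigma'+\frac\delta8)$. For large $n$, $J\subset[\sigma_n'-\frac\delta4,\sigma_n'+\frac\delta4)=[\sigma_{0,n}+\frac\delta2,\sigma_{0,n}+\delta)\subset(-\frac14,-\frac1{16})$, so by (14) and Step 5, $|u_\infty|,|\nabla u_\infty|\le C$ a.e. in $H\times J$.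

*Regularity of $\omega$ in $H\times J$.* Since $u_\infty\cdot\nabla u_\infty=\omega\times u_\infty+\nabla\frac{|u_\infty|^2}2$, taking the curl of the equation gives $\partial_\sigma\omega-\Delta\omega=-\operatorname{curl}(\omega\times u_\infty)=\operatorname{div}g$ in $H\times J$ in the sense of distributions, with $g$ bounded. For a scalar cut-off $\eta\in C_c^\infty(H\times J)$,
$$(\partial_\sigma-\Delta)(\eta\omega)=\operatorname{div}\big(\eta g-2\nabla\eta\otimes\omega\big)+\big(\omega\,\partial_\sigma\eta+\omega\Delta\eta-g\cdot\nabla\eta\big),\qquad(g\cdot\nabla\eta)_i=g_{ji}\partial_j\eta ,$$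
because $\eta\operatorname{div}g=\operatorname{div}(\eta g)-g\cdot\nabla\eta$ and $-2\nabla\eta\cdot\nabla\omega-\omega\Delta\eta=-2\operatorname{div}(\nabla\eta\otimes\omega)+\omega\Delta\eta$. So the heat operator maps the bounded, compactly supported function $\eta\omega$ to $\operatorname{div}$(bounded, compactly supported) + (bounded, compactly supported). The corresponding heat potential is bounded on bounded time intervals, since the heat kernel and its gradient are integrable there, and it vanishes for early times. By uniqueness of such solutions of the heat equation, $\eta\omega$ equals the potential, and the parabolic Calderón–Zygmund theorem gives $\nabla(\eta\omega)\in L^r$ for all $r<\infty$. So $\nabla\omega\in L^r_{\rm loc}(H\times J)$. Now the product rule applies in $\operatorname{curl}(\omega\times u_\infty)$, and $\partial_\sigma\omega-\Delta\omega=-u_\infty\cdot\nabla\omega+\omega\cdot\nabla u_\infty\in L^r_{\rm loc}$. With another cut-off, $(\partial_\sigma-\Delta)(\eta\omega)\in L^r$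 with compact support, whence $\omega\in W^{2,1}_{r,\rm loc}(H\times J)$ for all $r<\infty$. Hence $\omega$ is continuous and $|\partial_\sigma\omega-\Delta\omega|\le C(|\omega|+|\nabla\omega|)$ a.e. in $H\times J$.

*Propagation.* Let $x\in H$, $t_0\in J$. For $l$ large and $\eta>0$ small, $x_0:=x+le\in\Pi$ and $\overline{B(x_0,l+\eta)}\subset H$, because on this ball $y\cdot e\ge x\cdot e-\eta>-d$ if $H$ is a half-space. The ball contains $x$. By (18) $\omega$ vanishes near $(x_0,t_0)$, and $\omega$ is bounded. So $w(y,t)=\omega(x_0+y,t_0-t)$ satisfies the hypotheses of [ESS](c) on $B(0,l+\eta)\times(0,\eta')$ for small $\eta'>0$: vanishing near the origin gives all the bounds $C_k(|y|+\sqrt t)^k$. Hence $\omega(\cdot,t_0)=0$ on $B(x_0,l+\eta)$. Thus $\omega=0$ in $H\times J$.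

**Step 8: the limit at $\sigma'$ is zero, a contradiction.** We now use the lower bound at the origin. By (14) and $u_n|_{\partial\Omega_n}=0$, the zero extensions of $u_n(\sigma_n')$ are Lipschitz on $\mathbb R^3$ with a constant independent of $n$: if a segment between two points leaves $\Omega_n$, bound the value at each end lying in $\Omega_n$ by $C_2$ times the distance along the segment to the first boundary point. They are bounded, bounded in $L^m(\mathbb R^3)$, and divergence free on $\mathbb R^3$. Along a subsequence they converge locally uniformly to a Lipschitz field $U\in L^m(\mathbb R^3)$ with $\operatorname{div}U=0$, $U=0$ outside $\overline H$ (Step 3), and $|U(0)|\ge c_0$.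

Let $\psi\in C_c^\infty(H)^3$ and $\varphi=\operatorname{curl}\psi$. By Step 7, $F(\sigma)=\langle\omega(\sigma),\psi\rangle=0$ for a.e. $\sigma\in J$, so $F=0$ on $J$ by continuity. By (16), $\langle U,\operatorname{curl}\psi\rangle=\lim F_n(\sigma_n')=F(\sigma')=0$. So $\operatorname{curl}U=0$ in $H$, and trivially outside $\overline H$. As $U$ is Lipschitz on all of $\mathbb R^3$ and $|\partial H|=0$, $\operatorname{curl}U=0$ and $\operatorname{div}U=0$ a.e. in $\mathbb R^3$: no sheet of vorticity can sit on $\partial H$. Hence $\Delta U=\nabla\operatorname{div}U-\operatorname{curl}\operatorname{curl}U=0$, so $U$ is harmonic on $\mathbb R^3$ and in $L^m$. By the mean value property and Hölder, $|U(y)|\le CR^{-3/m}\|U\|_m\to0$ as $R\to\infty$, so $U\equiv0$. This contradicts $|U(0)|\ge c_0>0$ and proves Theorem 2, hence Theorem 1. $\blacksquare$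

**Remark (scope).** The argument uses $q<\infty$ and $\rho<\infty$: a finite $p>\max\{q,\rho\}$ is chosen at the start, and (11), which makes $b_n$ vanish in the limit, comes from $\rho<\infty$. Nothing is claimed for third index $\rho=\infty$.

## 11. The characterization of $L^s_{\rm loc}([0,T);L^q)$ by the critical norm

We prove Theorem 3. A preliminary: for $t\in[0,T)$, $u(t+\cdot)$ is a weak solution with initial value $u(t)$. Test (3) with $\vartheta_k(\tau)v(\tau-t)$, where $\vartheta_k$ is a smooth nondecreasing cut-off that is $0$ for $\tau\le t+\frac1{2k}$ and $1$ for $\tau\ge t+\frac1k$. By weak continuity $\int\vartheta_k'\langle u,v(\cdot-t)\rangle\,d\tau\to\langle u(t),v(0)\rangle$.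

**(1) implies (2).** The aim is to bound the linear evolution of $u(t)$ by $u$ itself, through Duhamel's formula. Let $T'<T$ be finite and $\eta>0$ with $T'+\eta<T$. Since
$$\||u|^2\|_2\le\|u\|_q\|u\|_{2q/(q-2)}\le C\|u\|_q\|u\|_2^{1-3/q}\|\nabla u\|_2^{3/q}\quad\text{and}\quad\frac1s+\frac3{2q}=\frac12,$$
$u\otimes u\in L^2_{\rm loc}([0,T);L^2)$. We claim that for $t\in[0,T']$ and a.e. $\tau\in(0,\eta)$
$$e^{-\tau A}u(t)=u(t+\tau)+\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(u\otimes u)(t+r)\,dr. \tag{19}$$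
Put $F(r)=(u\otimes u)(t+r)\in L^2(0,\eta;L^2)$, choose $F^k\in C_c^\infty((0,\eta)\times\Omega)$ with $F^k\to F$ in $L^2(L^2)$, and let $W^k$ be as in the proof of Lemma 4 with $a=u(t)$. That proof used only convergence in $L^2(L^2)$ to show that $W^k\to W$ in $C([0,\eta];L^2)\cap L^2(0,\eta;W^{1,2}_0)$. For a.e. $\tau$ we have $\int_0^\tau(\tau-r)^{-1/2}\|F(r)\|_2\,dr<\infty$ by Young's inequality for convolutions. So the integral in (19) converges absolutely in $L^2$, and the duality estimate of that proof identifies $W(\tau)$ with $e^{-\tau A}u(t)$ minus this integral. Passing to the limit in the weak form of the equations for $W^k$, we see that $W$ satisfies $-\int\langle W,v_t\rangle+\int\langle\nabla W,\nabla v\rangle=\langle u(t),v(0)\rangle+\int\langle F,\nabla v\rangle$ for the test functions of (3) on $[0,\eta)$. So does $u(t+\cdot)$, as $\langle(u\cdot\nabla)u,v\rangle=-\langle u\otimes u,\nabla v\rangle$. The difference $y\in L^\infty(L^2_\sigma)\cap L^2(W^{1,2}_0)$ satisfies the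 homogeneous identity for $v=\vartheta(\tau)\varphi$, $\varphi\in C^\infty_{c,\sigma}(\Omega)$, hence by density for $\varphi\in W^{1,2}_0\cap L^2_\sigma$. With $\varphi=\phi_k$, $A\phi_k=\mu_k\phi_k$, this says $\frac d{d\tau}\langle y,\phi_k\rangle+\mu_k\langle y,\phi_k\rangle=0$ with initial value $0$. So $\langle y,\phi_k\rangle=0$ for all $k$, $y=0$, and (19) holds.

By the computation leading to (5), the integral in (19) has $L^s(0,\eta;L^q)$ norm at most $C\|u\|^2_{L^s(0,T'+\eta;L^q)}$. For $\tau\ge\eta$, $\|e^{-\tau A}u(t)\|_q\le C_\eta e^{-c\tau}\|u(t)\|_2$ with $c>0$, and $\|u(t)\|_2\le\|u_0\|_2$ by (2). Hence $\sup_{t\le T'}\|u(t)\|_{B^{q,s}}<\infty$.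

**(2) implies (3).** The aim is to pass from almost every time to every time. Near any given $t_0\in[0,T)$, $\|u(t)\|_{B^{q,s}}$ is bounded for a.e. $t$. Choose such $t_k\to t_0$; by weak continuity $u(t_k)\rightharpoonup u(t_0)$ in $L^2_\sigma$, and Lemma 2(iii) gives the same bound at $t_0$. So the bound holds at every $t$, including $t=0$, and statement 3 follows.

**(3) implies (1).** The aim is to recover the conclusion of the Known result and rerun Section 3. By Lemma 2(iii) along a sequence $t_k\uparrow t_0$ realizing the $\liminf$, and weak continuity, $u(t_0)\in B^{q,s}(\Omega)$ for every $t_0\in(0,T)$; for $t_0=0$ this is assumed. By [FSV] there is a weak solution $v\in L^s(0,\epsilon;L^q)$ with $v(0)=u(t_0)$. Since $u(t_0+\cdot)$ is a weak solution with the energy inequality from its initial time, Serrin–Masuda uniqueness gives $u(t_0+\cdot)=v$ on a short interval. So every $t_0\in[0,T)$ is local right-side $L^s(L^q)$-regular. Now the proof of Theorem 1 in Section 3 applies word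 for word, since Theorem 2 needs only that the $\liminf$ at $t_*$ is finite, and this is part of statement 3. $\blacksquare$
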